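# A finitely generated contracting group with an unsolvable membership problem

## 1. A finite group $U$ and some tree automorphisms that mark one coordinate

Fix a nonempty finite set $Q$. Everything in this lecture is built from a finite group $U$ depending on $Q$ and from $|Q|+6$ automorphisms of a tree.

**The finite group $U$.** Let $S=\mathbb F_2[\theta_1,\theta_2]/(\theta_1^2,\theta_2^2)$, a ring with $\mathbb F_2$-basis $1,\theta_1,\theta_2,\theta_1\theta_2$. Let $W=\bigoplus_{q\in Q}S e_q$ be the free $S$-module on symbols $e_q$. In $S$ we have $(1+\theta_i)^2=1+\theta_i^2=1$, and $1+\theta_1$ and $1+\theta_2$ commute. So the group $\langle\beta_1,\beta_2\rangle\cong(\mathbb Z/2)^2$ acts on $W$, with $\beta_i$ multiplying by $1+\theta_i$. Put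
$$U=W\rtimes\langle\beta_1,\beta_2\rangle,\qquad \beta_i w\beta_i^{-1}=(1+\theta_i)w .$$
For $|Q|=1$ this is a group of order $2^4\cdot 4=64$; in general $|U|=2^{4|Q|+2}$. We need three facts.

* $U''=1$. The quotient $U/W$ is abelian, so $U'\subset W$, and $W$ is abelian.
* $U$ is nilpotent of class at most $3$. Let $\mathfrak m=(\theta_1,\theta_2)\subset S$. Each element of $\langle\beta_1,\beta_2\rangle$ acts on $W$ as multiplication by an element of $1+\mathfrak m$. Hence $U/\mathfrak mW$ is abelian, and $[\mathfrak m^kW,U]\subset\mathfrak m^{k+1}W$. So $\gamma_2(U)\subset\mathfrak mW$, $\gamma_3(U)\subset\mathfrak m^2W$ and $\gamma_4(U)\subset\mathfrak m^3W=0$.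
* The involutions $e_q,\beta_1,\beta_2$ generate $U$. Conjugating $e_q$ by $1,\beta_1,\beta_2,\beta_1\beta_2$ gives $e_q$, $(1+\theta_1)e_q$, $(1+\theta_2)e_q$, $(1+\theta_1)(1+\theta_2)e_q$, and these span $Se_q$.

**The tree.** For a finite set $X$, the free monoid $X^*$ is a rooted tree: the root is the empty word, and each word $v$ is joined to the words $vx$, $x\in X$. Our alphabet is $X=\{0,1\}^4\times U$. A letter is written $(\epsilon,u)$ with $\epsilon=(\epsilon_1,\dots,\epsilon_4)$. Let $\delta_1,\dots,\delta_4$ be the standard basis of $\mathbb Z^4$.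

**The automorphisms.** They are defined recursively, for $w\in X^*$:

* for $i=1,\dots,4$: $\tau_i((\epsilon,u)w)=(\epsilon+\delta_i,u)\,w$ if $\epsilon_i=0$, and $(\epsilon-\delta_i,u)\,\tau_i(w)$ if $\epsilon_i=1$;
* for $q\in Q$: $a_q((\epsilon,u)w)=(\epsilon,e_qu)\,w$ if $(\epsilon_1,\epsilon_2)\ne(0,0)$, and $(\epsilon,u)\,a_q(w)$ otherwise;
* $b_1((\epsilon,u)w)=(\epsilon,\beta_1u)\,w$ if $\epsilon_1\ne\epsilon_3$, and $(\epsilon,u)\,b_1(w)$ if $\epsilon_1=\epsilon_3$;
* $b_2((\epsilon,u)w)=(\epsilon,\beta_2u)\,w$ if $\epsilon_2\ne\epsilon_4$, and $(\epsilon,u)\,b_2(w)$ if $\epsilon_2=\epsilon_4$.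

So $\tau_i$ adds $1$ with carry to the $i$-th row of binary digits. The element $a_q$ reads the word until the first letter where $\epsilon_1$ or $\epsilon_2$ is nonzero, multiplies the $U$-part of that letter on the left by $e_q$, and stops. The element $b_1$ does the same with $\beta_1$ at the first letter where rows $1$ and $3$ differ.

**The action on infinite words.** An automorphism of the tree is determined by its action on the set $X^\omega$ of infinite words, since every finite word is a prefix of an infinite one. Reading the $\epsilon$-parts as binary digits, we identify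
$$X^\omega=\mathbb Z_2^4\times U^{\mathbb N},$$
where $\mathbb Z_2$ is the ring of $2$-adic integers, that is, of infinite digit sequences $\sum_{n\ge0} d_n2^n$ with $d_n\in\{0,1\}$, added with carry; $\mathbb N$ contains $0$. Let $\nu$ be the $2$-adic valuation: $\nu(\xi)$ is the index of the first nonzero digit, and $\nu(0)=\infty$. Recall that two elements are congruent mod $2^n$ iff their first $n$ digits agree, and that $\nu(\xi+\eta)=\min(\nu(\xi),\nu(\eta))$ whenever $\nu(\xi)\neq\nu(\eta)$. Let $[\cdot]$ be the truth value, $0$ or $1$.

The map $\tau_i$ becomes $(\xi,u)\mapsto(\xi+\delta_i,u)$. So the maps $\tau_c:(\xi,u)\mapsto(\xi+c,u)$ for $c\in\mathbb Z^4$ form the group $\langle\tau_1,\dots,\tau_4\rangle\cong\mathbb Z^4$. For a function $F:\mathbb Z_2^4\to U^{\mathbb N}$ put $\varphi_F(\xi,u)=(\xi,F(\xi)u)$. Then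
$$\varphi_F\varphi_{F'}=\varphi_{FF'},\qquad \tau_c\varphi_F\tau_c^{-1}=\varphi_{F(\cdot-c)},$$
and $F\mapsto\varphi_F$ is injective. The second formula is the computation $(\xi,u)\mapsto(\xi-c,u)\mapsto(\xi-c,F(\xi-c)u)\mapsto(\xi,F(\xi-c)u)$. The first index at which the digits of $\xi_1$ and $\xi_3$ differ is $\nu(\xi_1-\xi_3)$. So $a_q,b_1,b_2$ are the maps $\varphi_F$ with
$$F_{a_q}(\xi)_n=e_q^{[\min(\nu(\xi_1),\nu(\xi_2))=n]},\quad F_{b_1}(\xi)_n=\beta_1^{[\nu(\xi_1-\xi_3)=n]},\quad F_{b_2}(\xi)_n=\beta_2^{[\nu(\xi_2-\xi_4)=n]}. \tag{1}$$
In particular they are involutions. Put $x=\tau_1$, $y=\tau_2$ and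
$$G=\langle a_q\ (q\in Q),\,b_1,\,b_2,\,x,\,y\rangle,\qquad G_+=\langle G,\tau_3,\tau_4\rangle .$$
Every element of $G_+$ has the form $\varphi_F\tau_c$ with $F$ and $c$ unique.

**What it is for.** Take $Q$ to be the set of states of a counter machine. Conjugates of $a_q$ by powers of $x$ and $y$ will store a state together with two counters, and $b_1,b_2$ will let a subgroup test whether a counter is zero. A fixed finitely generated subgroup of $G$ will then know which inputs make the machine halt, while $G$ remains a group of a very tame kind, defined next.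

## 2. Contracting groups, the membership problem, and the theorem

**Definition (self-similar group).** A group $G$ acting faithfully on $X^*$ is *self-similar* if for all $g\in G$, $x\in X$ there are $h\in G$, $y\in X$ with $g(xv)=y\,h(v)$ for all $v\in X^*$. Then for every $g\in G$ and $u\in X^*$ there is $h\in G$ with $g(uv)=g(u)h(v)$ for all $v$. This $h$ is written $g|_u$ and is called the *restriction of $g$ in $u$*.

From the definition, $g|_{uv}=(g|_u)|_v$ and
$$(gg')|_v=g|_{g'(v)}\,g'|_v,\qquad g^{-1}|_{g(v)}=(g|_v)^{-1}. \tag{2}$$
In Section 1 the restriction of each generator in a letter is that generator or $1$. By (2), both $G$ and $G_+$ are self-similar.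

**Definition (contracting group).** A self-similar group $G$ is *contracting* if there is a finite set $N\subset G$ such that for every $g\in G$ there is $n$ with $g|_v\in N$ for all words $v$ of length $|v|\ge n$.

**Example (the odometer).** On $\{0,1\}^*$ let $\tau(0w)=1w$, $\tau(1w)=0\,\tau(w)$. On $\mathbb Z_2$ this is $\xi\mapsto\xi+1$, so $\langle\tau\rangle\cong\mathbb Z$. For $\epsilon,\epsilon'\in\{0,1\}$ with $\epsilon'\equiv\epsilon+c$ mod $2$ we have $\epsilon+2\eta+c=\epsilon'+2\bigl(\eta+\tfrac{\epsilon+c-\epsilon'}2\bigr)$. So $\tau^c|_\epsilon=\tau^{c'}$ with $c'=(\epsilon+c-\epsilon')/2$ and $|c'|\le(|c|+1)/2$. If $|c|\ge2$ this gives $|c'|<|c|$, and if $|c|\le1$ it gives $|c'|\le1$. Hence the group is contracting with $N=\{\tau^{-1},1,\tau\}$.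

**Definition (membership problem).** For a group with a fixed finite generating set, the *membership problem* asks for an algorithm which, given words $w,w_1,\dots,w_m$ in the generators, decides whether the element represented by $w$ lies in the subgroup generated by the elements represented by $w_1,\dots,w_m$.

In the odometer group the question is whether an integer is divisible by $\gcd(c_1,\dots,c_m)$, so it is solvable. The case where the subgroup is trivial is the word problem. It is known that the word problem in contracting groups is solvable in polynomial time. We need only solvability, and that is short.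

**Lemma 1.** A finitely generated contracting group has solvable word problem.

*Proof.* For one element $g$, all restrictions in words of length at least $n(g)$ lie in the finite set $N$, and only finitely many words are shorter. So $g$ has finitely many restrictions. Let $A$ be the finite set of all restrictions (in all words, including the empty one) of the generators and their inverses. It is closed under restriction, and its action on letters together with its restrictions in letters is a finite table. By (2), the restriction in a letter of a product of $r$ elements of $A$ is again given by a word of length $r$ over $A$, read off from the table. Starting from a word of length $r$, compute the finite set of words of length $r$ reached by repeated restriction. Since $g(vx)=g(v)\,g|_v(x)$, the element is trivial iff every word reached fixes every letter. This is a finite check. $\square$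

The problem concerns the following conjecture, in "Self-similar contracting groups" (https://www.e-periodica.ch/digbib/../cntmng?pid=ens-001%3A2008%3A54%3A%3A146): finitely generated contracting groups have solvable membership problem. It is false. A set of natural numbers is $\Sigma^0_1$ if it is recursively enumerable. It is $\Sigma^0_1$-complete if moreover every recursively enumerable set reduces to it by a computable map.

**Theorem 1.** There are a finite alphabet $X$ and finitely generated contracting groups $G\le G_+$ acting on $X^*$, a finitely generated subgroup $H\le G$, and a computable sequence of words $w_0,w_1,\dots$ in the generators of $G$ such that $\{m: w_m\in H\}$ is not recursive (and can be taken $\Sigma^0_1$-complete). Hence $G$ and $G_+$ have unsolvable membership problem, even for one fixed subgroup. Moreover: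

1. $G$ and $G_+$ are solvable of derived length exactly $3$. They are extensions of a locally finite $2$-group, nilpotent of class $\le3$, by $\mathbb Z^2$ and $\mathbb Z^4$ respectively.
2. There is a finite $\mathcal R\subset G$ such that the quotient of $G$ by the normal closure of $\mathcal R$ has unsolvable word problem.
3. $G_+$ is level-transitive (transitive on the words of each length) and self-replicating: for each letter, the restriction map from its stabilizer to $G_+$ is onto.
4. This is sharp in two respects. Derived length $3$ cannot be lowered to $2$. Membership in a finitely generated subgroup of a contracting group is always recursively enumerable, so $\Sigma^0_1$-completeness is the worst possible.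

The undecidability enters through one textbook theorem.

**Input (Minsky, 1967).** A deterministic *two-counter machine* has a finite state set $Q$, an initial state $q_0$ and a halting state $h$. A configuration is a triple $(q,m_1,m_2)\in Q\times\mathbb N^2$. Each $q\ne h$ carries exactly one instruction:

* $\mathrm{inc}_i(q')$: increase $m_i$ by one and go to $q'$;
* $\mathrm{test}_i(q',q'')$: if $m_i=0$ go to $q'$; otherwise decrease $m_i$ by one and go to $q''$.

Configurations with state $h$ have no successor. There is such a machine for which $\{m:\text{the machine halts from }(q_0,m,0)\}$ is not recursive, and it may be taken $\Sigma^0_1$-complete. We fix such a machine, and from now on $Q$ is its state set.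

## 3. The lamplighter group as a contracting group

Before using two counters and states, keep one digit row, one $a$, and no $b$. Let the alphabet be $\{0,1\}\times\mathbb F_2$ and
$$\tau((\epsilon,u)w)=\begin{cases}(1,u)\,w&\epsilon=0\\(0,u)\,\tau(w)&\epsilon=1\end{cases}\qquad a((\epsilon,u)w)=\begin{cases}(1,u+1)\,w&\epsilon=1\\(0,u)\,a(w)&\epsilon=0.\end{cases}$$
On $\mathbb Z_2\times\mathbb F_2^{\mathbb N}$, $\tau$ is $\xi\mapsto\xi+1$, and $a$ adds to $u$ the sequence $([\nu(\xi)=n])_n$. The conjugate $x^ia:=\tau^ia\tau^{-i}$ adds $([\nu(\xi-i)=n])_n$. All these conjugates commute.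

*They are independent over $\mathbb F_2$.* Given a finite nonempty set $A\subset\mathbb Z$ and $i_0\in A$, choose $n$ larger than $\nu(i-i_0)$ for every $i\in A$, $i\ne i_0$. Evaluate $\sum_{i\in A}x^ia$ at $\xi=i_0+2^n$ in coordinate $n$. The term of index $i$ contributes $[\nu(i_0-i+2^n)=n]$. This is $1$ for $i=i_0$. It is $0$ for $i\neq i_0$, since then $\nu(i_0-i+2^n)=\nu(i_0-i)<n$. So the sum is nonzero.

Thus $\langle a,\tau\rangle$ consists of the elements $f\tau^c$ with $f\in\mathbb F_2[x^{\pm1}]a$ and $c\in\mathbb Z$, where $(f\tau^c)(f'\tau^{c'})=(f+x^cf')\tau^{c+c'}$. This is the lamplighter group. It is contracting. Indeed, restricting $\tau^ca\tau^{-c}$ in a letter gives $\tau^{c'}a\tau^{-c'}$ or $1$, where $c'$ arises from $c$ by the halving of the odometer example (the computation is done in general in Section 5). So deep restrictions lie in $\{f\tau^c:\ f\in\operatorname{span}(x^{-1}a,a,xa),\ |c|\le1\}$, a set of $8\cdot3=24$ elements.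

*Membership by hand.* Let $H=\langle\tau,f_1a,\dots,f_ra\rangle$ with $f_i\in\mathbb F_2[x^{\pm1}]$. Conjugation by $\tau$ multiplies by $x$, so $fa\,\tau^c\in H$ iff $f$ lies in the ideal $(f_1,\dots,f_r)$. This ideal is generated by one element, the gcd, so one division decides. For $H=\langle\tau,(1+x)a\rangle$ the test is whether $f$ has an even number of terms.

The lesson is that subgroups of this kind are submodules, and membership is a question about linear relations. We now put a machine into the relations.

## 4. Counter machines as relations in a module, and two false moves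

**The direct encoding.** Let $R=\mathbb F_2[x^{\pm1},y^{\pm1}]$ and take the free $R$-module with basis $a_q$ $(q\in Q)$. Encode $(q,m_1,m_2)$ as $x^{m_1}y^{m_2}a_q$. Form the submodule generated by $a_q+xa_{q'}$ for $\mathrm{inc}_1(q')$, by $xa_q+a_{q''}$ and $a_q+a_{q'}$ for $\mathrm{test}_1(q',q'')$, similarly with $y$ for $i=2$, and by $a_h$. If $\kappa\to\kappa'$ is a step, the codes of $\kappa$ and $\kappa'$ agree modulo the submodule. So a halting configuration has its code in the submodule. The converse fails, for two separate reasons.

*False move 1: the zero test applies everywhere.* The submodule contains $x^{m_1}(a_q+a_{q'})$ for all $m_1$, though the step to $q'$ is allowed only for $m_1=0$. Let $q$ carry $\mathrm{test}_1(h,p)$ and $p$ carry $\mathrm{inc}_1(p)$. From $(q,1,0)$ the machine goes to $(p,0,0)$ and runs forever. But $xa_q=x(a_q+a_h)+xa_h$ lies in the submodule.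

*False move 2: counters go below zero.* The submodule is closed under $x^{-1}$. Let $q$ carry $\mathrm{test}_1(p,r)$, $p$ carry $\mathrm{inc}_1(p)$ and $r$ carry $\mathrm{inc}_1(h)$. From $(q,0,0)$ the machine goes to $p$ and runs forever. But
$$a_q=x^{-1}(xa_q+a_r)+x^{-1}(a_r+xa_h)+a_h$$
lies in the submodule, by way of the nonexistent configuration $(r,-1,0)$.

No refinement inside a metabelian group can succeed. Romanovskiĭ ("Some algorithmic problems for solvable groups", Algebra and Logic 13 (1974)) proved that every finitely generated metabelian group has solvable membership problem.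

**Two repairs.** Against false move 2, replace $x,y$ by
$$t_1=x+x^{-1},\qquad t_2=y+y^{-1}.$$
Here $t_i$ is not invertible in $R$, and $R$ is a free module over the polynomial ring $\mathbb F_2[t_1,t_2]$. So counters become exponents of honest polynomials (Section 7).

Against false move 1, we want operators $z_1,z_2$ such that $z_1$ *freezes* the exponent of $x$ and not that of $y$. The zero-test relation is imposed only in the form $z_1(a_q+a_{q'})$. Multiplying it by $x^k$ gives $x^kz_1(a_q+a_{q'})$, and this must be unrelated to $z_1x^k(a_q+a_{q'})$. So $z_1$ must not commute with $x$, and more strongly the elements $x^kz_1x^ia_q$ should be linearly independent. On the other hand $z_1$ should commute with $y$ and $z_2$, so that the relation is available for every $m_2$. We also want $z_1x^kz_1=0$, so that $z_1$ can be applied only once. The elements $b_1,b_2$ supply these operators: $z_i$ will be $b_i-1$, and the nilpotent $\theta_i$ gives the vanishing.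

## 5. Halving of translations and contraction

**Step 1. Goal: a normal form to which restriction can be applied.** Let $\mathcal S=\{a_q\ (q\in Q),b_1,b_2\}$ and $\sigma^c=\tau_c\sigma\tau_c^{-1}$ for $\sigma\in\mathcal S$, $c\in\mathbb Z^4$. Elements of $\mathcal S$ are involutions. In a word in the generators of $G_+$ we may move all $\tau$'s to the right, conjugating what they pass. So every $g\in G_+$ can be written
$$g=\sigma_1^{c_1}\cdots\sigma_r^{c_r}\tau_c .$$

**Step 2. Goal: to show that restriction roughly halves every $c$.** Write $|\cdot|$ for the maximum norm on $\mathbb Z^4$.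

*Restriction of $\tau_c$.* Let $\epsilon'\in\{0,1\}^4$ with $\epsilon'\equiv\epsilon+c$ mod $2$. From $\epsilon+2\eta+c=\epsilon'+2\bigl(\eta+\tfrac{\epsilon+c-\epsilon'}2\bigr)$ we get
$$\tau_c(\epsilon,u)=(\epsilon',u),\qquad \tau_c|_{(\epsilon,u)}=\tau_{c'},\quad c'=\tfrac12(\epsilon+c-\epsilon'),\quad |c'|\le\tfrac12(|c|+1).$$

*Restriction of $\sigma^c=\tau_c\sigma\tau_{-c}$.* Let $\epsilon''\in\{0,1\}^4$ with $\epsilon''\equiv\epsilon-c$ mod $2$, and put $c'=\frac12(\epsilon''+c-\epsilon)$. The first factor applied, $\tau_{-c}$, sends $(\epsilon,u)$ to $(\epsilon'',u)$ with restriction $\tau_{(\epsilon-c-\epsilon'')/2}=\tau_{-c'}$. Then $\sigma$ sends $(\epsilon'',u)$ to some $(\epsilon'',u')$ with restriction $\sigma$ or $1$. Then $\tau_c$ sends $(\epsilon'',u')$ to $(\epsilon,u')$ with restriction $\tau_{(\epsilon''+c-\epsilon)/2}=\tau_{c'}$. By (2),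
$$\sigma^c|_{(\epsilon,u)}\in\{\sigma^{c'},1\},\qquad |c'|\le\tfrac12(|c|+1).$$

**Step 3. Goal: to find the finite set.** By (2), the restriction of $g$ in a letter is a product of the same shape, with at most $r$ factors $\sigma_i^{c_i'}$ and a final $\tau_{c'}$. For integers $k\le(m+1)/2$ we have $k<m$ if $m\ge2$, and $k\le1$ if $m\le1$. So after $n=\max(|c_1|,\dots,|c_r|,|c|)$ restrictions in letters all vectors have norm at most $1$, and they stay so. Hence for $|v|\ge n$,
$$g|_v\in N:=D\cdot\{\tau_c:c\in C\},\qquad C=\{-1,0,1\}^4,\quad D=\langle\sigma^c:\sigma\in\mathcal S,\ c\in C\rangle .$$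

**Step 4. Goal: to show $D$ finite, although the number $r$ of factors is not bounded.** All $\sigma^c$ are maps $\varphi_F$, so $D$ is a finitely generated subgroup of a Cartesian power $U^I$ with $I=\mathbb Z_2^4\times\mathbb N$. Suppose $D$ has $s$ generators, and let $F_s\to U^I$ be the corresponding homomorphism from the free group of rank $s$. Its kernel is the intersection of the kernels of its coordinates, each of which is one of the at most $|U|^s$ elements of $\mathrm{Hom}(F_s,U)$. So $D$ embeds in the finite group $U^{\mathrm{Hom}(F_s,U)}$.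

Thus $N$ is finite and $G_+$ is contracting. For $g\in G$ the restrictions lie in $G$, hence eventually in the finite set $N\cap G$. So $G$ is contracting as well.

## 6. The operators $x,y,z_1,z_2$ and their independence

**Step 1. Goal: to turn conjugation into linear operators.** Let $\mathcal W$ be the group of all $\varphi_F$ with $F:\mathbb Z_2^4\to W^{\mathbb N}$. It is an elementary abelian $2$-group. We write it additively, and write $F$ for $\varphi_F$. For example $a_q\in\mathcal W$. Let $K=\langle x,y,b_1,b_2\rangle\le G$. Conjugation by $x,y$ shifts $F$. Conjugation by $b_1$ replaces $F(\xi)_n$ by $(1+\theta_1)F(\xi)_n$ when $\nu(\xi_1-\xi_3)=n$ and leaves it unchanged otherwise; similarly for $b_2$. So $\mathcal W$ is an $\mathbb F_2[K]$-module, and with $z_i=b_i-1\in\mathbb F_2[K]$,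
$$(xF)(\xi)=F(\xi-\delta_1),\qquad (yF)(\xi)=F(\xi-\delta_2),$$
$$(z_1F)(\xi)_n=[\nu(\xi_1-\xi_3)=n]\,\theta_1F(\xi)_n,\qquad (z_2F)(\xi)_n=[\nu(\xi_2-\xi_4)=n]\,\theta_2F(\xi)_n .$$

**Step 2. Goal: the calculation rules demanded in Section 4.** As operators on $\mathcal W$, for all $k\in\mathbb Z$:
$$xy=yx,\quad z_1y=yz_1,\quad z_2x=xz_2,\quad z_1z_2=z_2z_1,\quad z_1x^kz_1=0,\quad z_2y^kz_2=0. \tag{3}$$
Indeed the bracket in $z_1$ does not involve $\xi_2$, so $z_1$ commutes with $y$; likewise $z_2$ with $x$. The operators $z_1,z_2$ are pointwise multiplications in a commutative ring, so they commute. In $z_1x^kz_1$ the values acquire the factor $\theta_1^2=0$, and in $z_2y^kz_2$ the factor $\theta_2^2=0$. Between $z_1$ and $x$ there is no commutation: $z_1x$ carries the bracket $[\nu(\xi_1-\xi_3)=n]$, whereas $xz_1$ carries $[\nu(\xi_1-1-\xi_3)=n]$.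

**Step 3. Goal: to show that (3) are, on the relevant elements, the only rules.**

**Lemma 2 (independence).** The elements $x^ky^lz_1z_2x^iy^ja_q$ $(i,j,k,l\in\mathbb Z,\ q\in Q)$ of $\mathcal W$ are linearly independent over $\mathbb F_2$.

*Proof.* By (1), $x^iy^ja_q$ has at $\xi$ in coordinate $n$ the value $[\min(\nu(\xi_1-i),\nu(\xi_2-j))=n]\,e_q$. Applying $z_1z_2$ and then replacing $\xi_1,\xi_2$ by $\xi_1-k,\xi_2-l$, we find that the value of $x^ky^lz_1z_2x^iy^ja_q$ is
$$[\nu(\xi_1-k-\xi_3)=n]\,[\nu(\xi_2-l-\xi_4)=n]\,[\min(\nu(\xi_1-k-i),\nu(\xi_2-l-j))=n]\;\theta_1\theta_2e_q .$$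
Consider a finite linear combination and fix a quadruple $(i_0,j_0,k_0,l_0)$ occurring in it. Take $n$ larger than the valuations of all nonzero differences of values of $i$, of $j$, of $k$ and of $l$ that occur. Evaluate coordinate $n$ at
$$\xi=(i_0+k_0+2^n,\ j_0+l_0+2^n,\ i_0,\ j_0).$$
The first bracket is $[\nu(k_0-k+2^n)=n]$. If $k=k_0$ it is $1$. If $k\neq k_0$, then $\nu(k_0-k)<n$, so the valuation equals $\nu(k_0-k)$ and the bracket is $0$. In the same way the second bracket is $1$ iff $l=l_0$. When $k=k_0$ and $l=l_0$, the third bracket is $[\min(\nu(i_0-i+2^n),\nu(j_0-j+2^n))=n]$. If $i=i_0$ and $j=j_0$ both valuations are $n$ and it is $1$. If $i\ne i_0$ or $j\ne j_0$, one of the valuations is less than $n$, so the minimum is less than $n$ and the bracket is $0$.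

So the value of the combination is $\sum_q\lambda_q\theta_1\theta_2e_q$, where $\lambda_q$ is the coefficient of the element indexed by $(q,i_0,j_0,k_0,l_0)$. If the combination is zero, all these $\lambda_q$ vanish. The quadruple was arbitrary. $\square$

*Why the third and fourth digit rows are there.* In the one-row setting of Section 3, let $z$ multiply coordinate $n$ by $[\nu(\xi)=n]\theta$. Then $zxa$ carries $[\nu(\xi)=n][\nu(\xi-1)=n]$. Exactly one of $\xi,\xi-1$ is odd, so their valuations are never equal, and $zxa=0$: independence fails. Comparing $\xi_1$ with a separate coordinate $\xi_3$ lets the proof choose $\xi_3=i_0$, so that the first bracket sees only $k$.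

## 7. The free module $T$ over $\mathbb F_2[t_1,t_2]$

**Step 1. Goal: to have a free $R$-module inside $G$, injected by $z_1z_2$.** Let $R=\mathbb F_2[x^{\pm1},y^{\pm1}]$ and $T=\sum_qRa_q\subset\mathcal W$. By Lemma 2 with $k=l=0$, the elements $z_1z_2x^iy^ja_q$ are independent. Hence so are the $x^iy^ja_q$. So $T$ is a free $R$-module with basis $(a_q)$, and $f\mapsto z_1z_2f$ is injective on $T$.

**Step 2. Goal: to split $T$ over $\mathbb F_2[t_1,t_2]$.** First, $\mathbb F_2[x^{\pm1}]$ is free over $\mathbb F_2[t_1]$ with basis $1,x$:

* *Spanning.* We have $x\cdot x=t_1x+1$, $x^{-1}\cdot1=t_1+x$ and $x^{-1}\cdot x=1$. So $\mathbb F_2[t_1]+x\mathbb F_2[t_1]$ contains $1$ and is closed under multiplication by $x^{\pm1}$.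
* *Independence.* If $f(t_1)+xg(t_1)=0$, apply the automorphism $x\mapsto x^{-1}$, which fixes $t_1$, and add. This gives $(x+x^{-1})g(t_1)=0$. Since $\mathbb F_2[x^{\pm1}]$ is a domain, $g(t_1)=0$, and then $f(t_1)=0$.

Moreover $t_1$ is transcendental, because $t_1^m$ has highest term $x^m$. The same holds for $y,t_2$. Since $R=\mathbb F_2[x^{\pm1}]\otimes\mathbb F_2[y^{\pm1}]$, it follows that $\mathbb F_2[t_1,t_2]$ is a polynomial ring and $R$ is free over it with basis $1,x,y,xy$. Put $V=\bigoplus_q\mathbb F_2[t_1,t_2]a_q$. Then
$$T=V\oplus xV\oplus yV\oplus xyV, \tag{4}$$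
and $V$ has the $\mathbb F_2$-basis $t_1^{m_1}t_2^{m_2}a_q$, one element for each configuration $(q,m_1,m_2)$.

## 8. The subgroup $H$ and the words $w_m$

**Step 1. Goal: to write the program as finitely many group elements.** Let $\mathcal R\subset\mathcal W\cap G$ be the finite set of the following elements.

* (A) For $q$ with $\mathrm{inc}_i(q')$: $a_q+t_ia_{q'}$. For $q$ with $\mathrm{test}_i(q',q'')$: $t_ia_q+a_{q''}$. And $a_h$.
* (B$_i$), $i=1,2$. For $q$ with $\mathrm{test}_i(q',q'')$: $z_i(a_q+a_{q'})$.

They lie in $G$, because $t_1F$ is the group element $xFx^{-1}\cdot x^{-1}Fx$, similarly $t_2F$ with $y$, and $z_iF$ is $b_iFb_i^{-1}F^{-1}$. Let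
$$H=\langle x,y,b_1,b_2,\mathcal R\rangle,\qquad L=\mathbb F_2[K]\,\mathcal R\subset\mathcal W .$$

**Step 2. Goal: to reduce membership in $H$ to membership in the module $L$.** Since $L$ is normalized by $K$, $LK$ is a group. It contains the generators of $H$ and is contained in $H$, so $H=LK$. An element of $K$ has the form $\varphi_F\tau_c$ with $F$ taking values in $\langle\beta_1,\beta_2\rangle^{\mathbb N}$. If it lies in $\mathcal W$, then $c=0$ and $F$ has coordinates in $W\cap\langle\beta_1,\beta_2\rangle=1$. So $K\cap\mathcal W=1$. If $\ell k\in\mathcal W$ with $\ell\in L\subset\mathcal W$ and $k\in K$, then $k\in\mathcal W\cap K=1$. Hence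
$$H\cap\mathcal W=L. \tag{5}$$

**Step 3. Goal: to encode configurations.** For $\kappa=(q,m_1,m_2)$ put
$$E_\kappa=z_1z_2t_1^{m_1}t_2^{m_2}a_q\in\mathcal W\cap G .$$
Let $w_m$ be a word representing $E_{(q_0,m,0)}$. It is computed from $m$ by the formulas for $t_1F$ and $z_iF$ in Step 1.

**Proposition 3.** $w_m\in H$ if and only if the machine halts from $(q_0,m,0)$.

**Step 4. Goal: the direction from halting to membership.** If $\kappa\to\kappa'$ is a step, then $E_\kappa+E_{\kappa'}\in L$. For instructions with $i=1$ and $\kappa=(q,m_1,m_2)$:

* $\mathrm{inc}_1(q')$, $\kappa'=(q',m_1+1,m_2)$: $E_\kappa+E_{\kappa'}=z_1z_2t_1^{m_1}t_2^{m_2}(a_q+t_1a_{q'})$.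
* $\mathrm{test}_1(q',q'')$, $m_1\ge1$, $\kappa'=(q'',m_1-1,m_2)$: $E_\kappa+E_{\kappa'}=z_1z_2t_1^{m_1-1}t_2^{m_2}(t_1a_q+a_{q''})$.
* $\mathrm{test}_1(q',q'')$, $m_1=0$, $\kappa'=(q',0,m_2)$: by (3), $E_\kappa+E_{\kappa'}=z_1z_2t_2^{m_2}(a_q+a_{q'})=z_2t_2^{m_2}\cdot z_1(a_q+a_{q'})$.

The case $i=2$ is symmetric; for $m_2=0$ use $z_1z_2t_1^{m_1}(a_q+a_{q'})=z_1t_1^{m_1}\cdot z_2(a_q+a_{q'})$. Note that in the third line a factor $t_1^{m_1}$ with $m_1>0$ could not be moved to the left of $z_1$. If $\kappa$ has state $h$, then $E_\kappa\in\mathbb F_2[K]a_h\subset L$. Adding up along a halting computation, we get $E_\kappa\in L\subset H$ for every $\kappa$ from which the machine halts.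

## 9. The shape of $L$ and an invariant of non-halting computations

It remains to show that $L$ contains no $E_{(q_0,m,0)}$ with $(q_0,m,0)$ non-halting.

**Step 1. Goal: to bound $L$ from above by an explicit space.** Let $I\subset T$ be the $R$-submodule generated by (A). Let $J_1$ be the $\mathbb F_2[y^{\pm1}]$-span of the $a_q+a_{q'}$ for states $q$ with $\mathrm{test}_1(q',q'')$. Let $J_2$ be the $\mathbb F_2[x^{\pm1}]$-span of the $a_q+a_{q'}$ for states $q$ with $\mathrm{test}_2(q',q'')$. In $J_1$ no multiplication by $x$ is allowed: this is the frozen exponent. We claim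
$$L\subset I+\sum_kx^kz_1(I+J_1)+\sum_ly^lz_2(I+J_2)+\sum_{k,l}x^ky^lz_1z_2(I+J_1+J_2). \tag{6}$$
The right side contains $\mathcal R$: (A) lies in $I$, (B$_1$) in $z_1J_1$, and (B$_2$) in $z_2J_2$. It is closed under the operators $x^{\pm1},y^{\pm1},z_1,z_2$, as follows from (3):

* $I$ is an $R$-module, and the last sum is permuted by $x^{\pm1},y^{\pm1}$. In the second sum $x^{\pm1}$ shifts $k$, and $y^{\pm1}x^kz_1(I+J_1)=x^kz_1\,y^{\pm1}(I+J_1)=x^kz_1(I+J_1)$. In the third, $y^{\pm1}$ shifts $l$, and $x^{\pm1}y^lz_2(I+J_2)=y^lz_2\,x^{\pm1}(I+J_2)=y^lz_2(I+J_2)$.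
* $z_1$ maps $I$ into $z_1I$. It kills the second sum since $z_1x^kz_1=0$. It maps $y^lz_2(I+J_2)$ to $y^lz_1z_2(I+J_2)$, which lies in the fourth sum. It kills the fourth sum since $z_1x^ky^lz_1z_2=y^l(z_1x^kz_1)z_2=0$.
* $z_2$ maps $I$ into $z_2I$. It maps $x^kz_1(I+J_1)$ to $x^kz_1z_2(I+J_1)$. It kills the third sum since $z_2y^lz_2=0$, and the fourth since $z_2x^ky^lz_1z_2=x^k(z_2y^lz_2)z_1=0$.

Since $b_i=b_i^{-1}=1+z_i$, the right side is an $\mathbb F_2[K]$-submodule containing $\mathcal R$, so it contains $L$.

**Step 2. Goal: to remove $z_1z_2$.** We claim that for $f\in T$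
$$z_1z_2f\in L\ \Longrightarrow\ f\in I+J_1+J_2 . \tag{7}$$
The four summands in (6) consist of functions whose coordinates lie in the span of the $e_q$, of the $\theta_1e_q$, of the $\theta_2e_q$, and of the $\theta_1\theta_2e_q$, respectively. These four spans are independent in $W$. The element $z_1z_2f$ is of the last kind. Comparing $\theta_1\theta_2$-components gives
$$z_1z_2f=\sum_{k,l}x^ky^lz_1z_2g_{kl}\quad\text{(finite sum)},\qquad g_{kl}\in I+J_1+J_2 .$$
Expand $f$ and the $g_{kl}$ in the elements $x^iy^ja_q$. By Lemma 2 the terms with $k=l=0$ must agree, so $f=g_{00}$.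

**Step 3. Goal: to descend from Laurent polynomials to polynomials in $t_1,t_2$.** Let $I^0\subset V$ be the $\mathbb F_2[t_1,t_2]$-span of (A). Let $J_1^0\subset V$ be the $\mathbb F_2[t_2]$-span of the generators of $J_1$, and $J_2^0\subset V$ the $\mathbb F_2[t_1]$-span of the generators of $J_2$. All generators lie in $V$. Since $R$ has basis $1,x,y,xy$ over $\mathbb F_2[t_1,t_2]$, $\mathbb F_2[y^{\pm1}]$ has basis $1,y$ over $\mathbb F_2[t_2]$, and $\mathbb F_2[x^{\pm1}]$ has basis $1,x$ over $\mathbb F_2[t_1]$, we get
$$I=I^0\oplus xI^0\oplus yI^0\oplus xyI^0,\qquad J_1=J_1^0\oplus yJ_1^0,\qquad J_2=J_2^0\oplus xJ_2^0,$$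
compatibly with (4). An element of $(I+J_1+J_2)\cap V$ equals its own $V$-component, so
$$(I+J_1+J_2)\cap V=I^0+J_1^0+J_2^0. \tag{8}$$

**Step 4. Goal: to find a quantity preserved by steps that separates a non-halting start from the relations.** Suppose the machine does not halt from $\kappa_0=(q_0,m,0)$. The forward orbit of a configuration consists of it and all its iterated successors. Let $\mathcal C$ be the set of configurations whose forward orbit meets the forward orbit of $\kappa_0$.

* *If $\kappa\to\kappa'$, then $\kappa\in\mathcal C\iff\kappa'\in\mathcal C$.* The forward orbit of $\kappa$ is $\{\kappa\}$ together with that of $\kappa'$. So $\kappa'\in\mathcal C$ implies $\kappa\in\mathcal C$. Conversely let $\kappa\in\mathcal C$. Either the orbit of $\kappa'$ meets that of $\kappa_0$, or $\kappa$ itself lies in the forward orbit of $\kappa_0$. In the latter case $\kappa'$ lies there too. Either way $\kappa'\in\mathcal C$.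
* *$\mathcal C$ contains no configuration with state $h$.* The forward orbit of such a configuration is the configuration alone. It would lie in the forward orbit of $\kappa_0$, contrary to assumption.

Define the linear functional $\lambda:V\to\mathbb F_2$ on the basis by $\lambda(t_1^{m_1}t_2^{m_2}a_q)=1$ iff $(q,m_1,m_2)\in\mathcal C$.

*It vanishes on $I^0$*, which is spanned by the elements $t_1^{m_1}t_2^{m_2}(a_q+t_ia_{q'})$ for $\mathrm{inc}_i(q')$, $t_1^{m_1}t_2^{m_2}(t_ia_q+a_{q''})$ for $\mathrm{test}_i(q',q'')$, and $t_1^{m_1}t_2^{m_2}a_h$. Each of the first two kinds is a sum of two configurations joined by a step. (In the second kind the tested counter is at least $1$, so this is a genuine decrement.) So $\lambda$ takes the same value twice, and the sum is $0$. On the third kind $\lambda$ is $0$.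

*It vanishes on $J_1^0$ and $J_2^0$.* The space $J_1^0$ is spanned by the $t_2^{m_2}(a_q+a_{q'})$, and $(q,0,m_2)\to(q',0,m_2)$ is a step. The space $J_2^0$ is spanned by the $t_1^{m_1}(a_q+a_{q'})$, and $(q,m_1,0)\to(q',m_1,0)$ is a step.

But $\lambda(t_1^ma_{q_0})=1$, since $\kappa_0\in\mathcal C$. So $t_1^ma_{q_0}\notin I^0+J_1^0+J_2^0$. By (8), $t_1^ma_{q_0}\notin I+J_1+J_2$. By (7), $E_{\kappa_0}=z_1z_2t_1^ma_{q_0}\notin L$. By (5), $w_m\notin H$. This proves Proposition 3. $\square$

**Step 5. Goal: the main assertion of Theorem 1.** By Proposition 3, $\{m:w_m\in H\}$ is the halting set of the machine, which is not recursive and can be taken $\Sigma^0_1$-complete. The subgroup $H\le G\le G_+$ is fixed and finitely generated, and both groups are contracting by Section 5. An algorithm for membership in $G$ or in $G_+$ would decide the halting set. So the conjecture is false.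

## 10. Derived length, a quotient, transitivity, and sharpness

**Item 1. Goal: the structure of $G$ and $G_+$.** The map $\varphi_F\tau_c\mapsto c$ is a homomorphism on $G_+$ with image $\mathbb Z^4$, split by $\langle\tau_1,\dots,\tau_4\rangle$. On $G$ its image is $\mathbb Z^2$, split by $\langle x,y\rangle$. So $G_+=B_+\rtimes\mathbb Z^4$ and $G=B\rtimes\langle x,y\rangle$, where $B$ and $B_+$ consist of maps $\varphi_F$ and are subgroups of a Cartesian power of $U$. By the argument of Section 5, Step 4, their finitely generated subgroups embed in finite powers of the $2$-group $U$. So $B,B_+$ are locally finite $2$-groups. They are nilpotent of class at most $3$ and satisfy $B''=B_+''=1$, because $U$ does. Since the quotients by $B,B_+$ are abelian, $G'\subset B$ and $G_+'\subset B_+$. Hence $G'''=G_+'''=1$.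

The derived length is not smaller. This follows from item 4 below, and also directly. The group $G'$ contains $f=xa_qx^{-1}a_q^{-1}=(1+x)a_q$ and $d=xb_1x^{-1}b_1^{-1}$. On $\mathcal W$ the element $d$ acts as $(1+xz_1x^{-1})(1+z_1)=1+z_1+xz_1x^{-1}$, since $z_1x^{-1}z_1=0$. So $G''$ contains $dfd^{-1}f^{-1}=(z_1+xz_1x^{-1})(1+x)a_q$. Applying $z_2$ to this element gives
$$z_1z_2a_q+z_1z_2xa_q+xz_1z_2x^{-1}a_q+xz_1z_2a_q\ne0$$
by Lemma 2. So $G''\neq1$, and $G_+''\supset G''$ is nontrivial too. Both derived lengths are exactly $3$.

**Item 2. Goal: a quotient with unsolvable word problem.** Let $M=\mathbb F_2[K]\{a_q:q\in Q\}\subset\mathcal W$. Then $MK$ is a group containing the generators of $G$ and contained in $G$, so $G=MK$. The subgroup $L\subset M$ is normalized by $K$, and by $M$ because $M$ is abelian. So $L$ is normal in $G$. It is generated by $K$-conjugates of elements of $\mathcal R$, so it is the normal closure of $\mathcal R$. Since $w_m$ represents an element of $\mathcal W$, (5) and Proposition 3 show that $w_m=1$ in $G/L$ iff the machine halts from $(q_0,m,0)$. So $G/L$ has unsolvable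 word problem.

**Item 3. Goal: level-transitivity and self-replication of $G_+$.** Words of length $m$ are pairs $(\xi \bmod 2^m,\ (u_0,\dots,u_{m-1}))$. The $\tau_c$ are transitive on the first components. So it suffices to show transitivity on each fibre $\{\xi\}\times U^m$ using elements that preserve it. Fix $\xi$ and $n<m$. For each $\sigma\in\mathcal S$ we choose $c\in\mathbb Z^4$ such that $\sigma^c=\varphi_{F_\sigma(\cdot-c)}$ multiplies exactly the coordinate $n$ among $0,\dots,m-1$ by the corresponding generator of $U$:

* for $a_q$: $c_1\equiv\xi_1-2^n$ and $c_2\equiv\xi_2$ mod $2^m$, with $c_3,c_4$ arbitrary. Then $\nu(\xi_1-c_1)=n$ and $\nu(\xi_2-c_2)\ge m$, so the minimum is $n$;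
* for $b_1$: $c_1=0$ and $c_3\equiv\xi_3-\xi_1+2^n$ mod $2^m$, the other entries arbitrary. Then $(\xi_1-c_1)-(\xi_3-c_3)\equiv2^n$ mod $2^m$ has valuation $n$;
* for $b_2$: $c_2=0$ and $c_4\equiv\xi_4-\xi_2+2^n$ mod $2^m$, in the same way.

Since the $e_q,\beta_1,\beta_2$ generate $U$, these elements, for all $n<m$, generate on the fibre the group $U^m$ acting by left multiplication, which is transitive.

For self-replication consider the letter $(0,1)$, with $0\in\{0,1\}^4$ and $1\in U$. It is fixed by $a_q,b_1,b_2$, with restrictions $a_q,b_1,b_2$. It is fixed by $\tau_i^2$: the first $\tau_i$ sends it to $(\delta_i,1)$ with restriction $1$, and the second sends it back with restriction $\tau_i$. So $\tau_i^2|_{(0,1)}=\tau_i$. By (2), restriction is a homomorphism on the stabilizer of a letter, and its image contains all generators of $G_+$, so it is onto. For any other letter $s'$ choose $g\in G_+$ with $g(0,1)=s'$. For $k$ in the stabilizer of $(0,1)$, (2) gives $(gkg^{-1})|_{s'}=g|_{(0,1)}\,k|_{(0,1)}\,(g|_{(0,1)})^{-1}$, and these elements exhaust $G_+$.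

**Item 4. Goal: sharpness.** By the theorem of Romanovskiĭ recalled in Section 4, every finitely generated metabelian group has solvable membership problem. So a solvable counterexample has derived length at least $3$, and $G$ attains this. Next, let $P$ be a finitely generated subgroup of a finitely generated contracting group. Enumerate all products of the given generators of $P$ and their inverses, and compare each with $w$ using the solvable word problem (Lemma 1). This enumerates all words $w$ representing elements of $P$. So membership is always recursively enumerable. Since the machine can be chosen with $\Sigma^0_1$-complete halting set, and this set reduces to membership in $H$ by $m\mapsto w_m$, membership in $H$ attains the maximal possible degree. This completes the proof of Theorem 1. $\blacksquare$
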